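\title{The Griggs--Lu conjecture fails for the crown $\mathcal{O}_6$}

\begin{abstract}
For a finite poset $P$, let $\mathrm{La}(n,P)$ be the largest size of a family of subsets of $\{1,\dots,n\}$ that does not contain $P$ as a weak subposet. For the crown $\mathcal{O}_6$, whose Hasse diagram is a $6$-cycle, the Griggs--Lu conjecture predicts that $\mathrm{La}(n,\mathcal{O}_6)$ is asymptotic to $\binom{n}{\lfloor n/2\rfloor}$. We show that $\liminf \mathrm{La}(n,\mathcal{O}_6)/\binom{n}{\lfloor n/2\rfloor}>1.2206$. The construction attaches random vectors over $\mathbb{F}_2$ to the points and selects sets in two adjacent levels according to whether their vectors span a fixed vector. Over $\mathbb{F}_q$ it gives posets of height two for which the predicted ratio is $1$ and the true ratio is asymptotically at least $2-2/q$; the ratio never exceeds $2$ asymptotically for a poset of height two. We also show that $\mathcal{O}_6$-free families inside the two middle levels cannot exceed the ratio $2(\sqrt3-1)$.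
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$ and let $P$ be a finite poset. A family $\mathcal{F}\subseteq 2^{[n]}$ \emph{contains} $P$ (as a weak subposet) if there is an injection $f\colon P\to\mathcal{F}$ such that $x\le y$ in $P$ implies $f(x)\subseteq f(y)$. Inclusions between the images of incomparable elements are allowed. A family that does not contain $P$ is \emph{$P$-free}, and
\[
\mathrm{La}(n,P)=\max\{|\mathcal{F}| : \mathcal{F}\subseteq 2^{[n]} \text{ is $P$-free}\}.
\]
In the same way, a poset $P$ contains a poset $Q$ if there is an order-preserving injection $Q\to P$. Composing injections shows that a family containing $P$ then contains $Q$, so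
\begin{equation}\label{eq:monotone}
\mathrm{La}(n,Q)\le \mathrm{La}(n,P)\qquad\text{whenever $P$ contains $Q$.}
\end{equation}

The $j$-th \emph{level} is the family $\binom{[n]}{j}$ of all $j$-element subsets, and $M_n=\binom{n}{\lfloor n/2\rfloor}$ is the size of a largest level. To see why $M_n$ is the right unit of measurement, take a uniformly random maximal chain $\emptyset=C_0\subset C_1\subset\dots\subset C_n=[n]$, obtained by adding the elements of $[n]$ one at a time in a uniformly random order. Each $C_j$ is a uniformly random $j$-set, so a set $X$ lies on the chain with probability $\binom{n}{|X|}^{-1}$, and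
\begin{equation}\label{eq:chain}
\mathbb{E}\,\#\{j: C_j\in\mathcal{F}\}=\sum_{X\in\mathcal{F}}\binom{n}{|X|}^{-1}\ \ge\ \frac{|\mathcal{F}|}{M_n}.
\end{equation}
If $P$ is a chain with $t+1$ elements, a $P$-free family meets every maximal chain at most $t$ times, so $\mathrm{La}(n,P)\le tM_n$. In the other direction, the $t$ middle levels contain no such chain, and they have $(t-o(1))M_n$ members, because $\binom{n}{j+1}/\binom{n}{j}=\frac{n-j}{j+1}\to1$ when $j=n/2+O(1)$. For chains, then, full levels are asymptotically optimal.

For a general $P$ put
\[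
\pi(P)=\lim_{n\to\infty}\frac{\mathrm{La}(n,P)}{M_n}
\]
when the limit exists, and let $e(P)$ be the largest integer $t$ such that, for every $n$, the union of the $t$ middle levels of $2^{[n]}$ is $P$-free. (When $n-t$ is even there are two choices of middle levels; nothing below depends on the choice.) As for chains, $\liminf \mathrm{La}(n,P)/M_n\ge e(P)$. The conjecture of Griggs and Lu (2009) says that nothing beats full levels: for every finite poset $P$, the limit $\pi(P)$ exists and equals $e(P)$.

The \emph{crown} $\mathcal{O}_6$ is the poset on $a_1,a_2,a_3,b_1,b_2,b_3$ whose only strict relations are $a_i<b_i$ and $a_i<b_{i+1}$, with indices modulo $3$. It is the first member of a family of posets of height two (the height is the number of elements in a longest chain): for $r\ge3$, let $P_r$ be the poset of all $1$- and $2$-element subsets of $[r]$, ordered by inclusion. Then $P_3=\mathcal{O}_6$, with $a_i=\{i\}$ and $b_1,b_2,b_3=\{3,1\},\{1,2\},\{2,3\}$. A single level has no strict inclusions, so it is $P_r$-free. Two adjacent levels $j$ and $j+1$ with $1\le j\le n-r+1$ contain the copy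
\begin{equation}\label{eq:standardcopy}
\{i\}\mapsto S\cup\{x_i\},\qquad \{i,l\}\mapsto S\cup\{x_i,x_l\},
\end{equation}
for every $(j-1)$-set $S$ and all distinct $x_1,\dots,x_r\notin S$. Hence $e(P_r)=1$ for all $r\ge3$.

The conjecture therefore predicts $\pi(\mathcal{O}_6)=1$. The guess is a reasonable one: two adjacent levels contain a crown above every set $S$ and every triple outside it, and a family that is to use both levels must destroy all of them. The best known upper bound is $\limsup \mathrm{La}(n,\mathcal{O}_6)/M_n\le 1.707\ldots$. The problem, posed in \cite{diamonds}, is to determine whether $\pi(\mathcal{O}_6)$ exists and equals $1$. The answer is no.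

\begin{theorem}\label{thm:main}
Let $q$ be a prime power. Then
\[
\liminf_{n\to\infty}\frac{\mathrm{La}(n,P_{q+1})}{M_n}\ge 1+c_q,\qquad
c_q=(q-1)\prod_{i\ge1}(1-q^{-i})\sum_{a\ge1}\frac{q^{-a^2}}{\prod_{i=1}^{a-1}(1-q^{-i})^2}>0 .
\]
Moreover $c_2>0.2206$, and $c_q\ge 1-\frac2q\to1$ as $q\to\infty$.
\end{theorem}

The case $q=2$ is the crown. Together with \eqref{eq:monotone} it gives the following.

\begin{corollary}\label{cor:crown}
We have $\liminf \mathrm{La}(n,\mathcal{O}_6)/M_n\ge1+c_2>1.2206$, so it is not true that $\pi(\mathcal{O}_6)$ exists and equals $1$. Every finite poset $P$ with $e(P)=1$ that contains $\mathcal{O}_6$ violates the Griggs--Lu conjecture.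
\end{corollary}

We do not decide whether $\pi(\mathcal{O}_6)$ exists. By Corollary~\ref{cor:crown} and the upper bound quoted above, which is not used anywhere else in this paper, all limit points of $\mathrm{La}(n,\mathcal{O}_6)/M_n$ lie in $[1.2206,\,1.7072]$.

Two upper bounds put Theorem~\ref{thm:main} in perspective. The first shows that, as $q$ grows, the posets $P_{q+1}$ miss the conjectured value by as much as posets of height two with $e(P)=1$ can.

\begin{theorem}\label{thm:height}
For every poset $P$ of height $2$, $\limsup \mathrm{La}(n,P)/M_n\le2$. Hence, over posets $P$ of height $2$ with $e(P)=1$, the supremum of $\liminf \mathrm{La}(n,P)/M_n$ is exactly $2$.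
\end{theorem}

The second concerns families that, like ours, live in the two middle levels; it shows that they cannot reach the bound $1.707\ldots$ for the crown.

\begin{proposition}\label{prop:twolevel}
If $\mathcal{F}$ is $\mathcal{O}_6$-free and contained in levels $k=\lfloor n/2\rfloor$ and $k+1$ of $2^{[n]}$, then $|\mathcal{F}|\le\bigl(2(\sqrt3-1)+O(1/n)\bigr)M_n$, where $2(\sqrt3-1)=1.4641\ldots$
\end{proposition}

Sections~\ref{sec:links}--\ref{sec:prob} prove Theorem~\ref{thm:main}, and Sections~\ref{sec:height} and~\ref{sec:mantel} prove the two upper bounds.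

\section{Copies of $P_r$ in two adjacent levels}\label{sec:links}

To show that a family is $P_r$-free we must know all copies of $P_r$ that it could contain. In two adjacent levels the only ones are those of \eqref{eq:standardcopy}, and this turns the question into one about cliques in graphs.

Let $1\le k<n$, $\mathcal{A}\subseteq\binom{[n]}{k}$ and $\mathcal{B}\subseteq\binom{[n]}{k+1}$. For a $(k-1)$-set $S$, the \emph{link graph} $G_S$ has as vertices the elements $x\notin S$ with $S\cup\{x\}\in\mathcal{A}$, and two vertices $x\neq y$ are adjacent when $S\cup\{x,y\}\in\mathcal{B}$.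

\begin{lemma}\label{lem:link}
Let $r\ge3$. The family $\mathcal{A}\cup\mathcal{B}$ contains $P_r$ if and only if some link graph $G_S$ has $r$ pairwise adjacent vertices.
\end{lemma}

\begin{proof}
If $x_1,\dots,x_r$ are pairwise adjacent in $G_S$, then \eqref{eq:standardcopy} is a copy of $P_r$ in $\mathcal{A}\cup\mathcal{B}$.

Conversely, let $A_i$ be the image of $\{i\}$ and $T_{ij}$ the image of $\{i,j\}$ in a copy of $P_r$; all these sets are distinct. Each inclusion $A_i\subseteq T_{ij}$ is strict and only the sizes $k$ and $k+1$ occur, so $A_i\in\mathcal{A}$ and $T_{ij}\in\mathcal{B}$. For $i\ne j$ the set $A_i\cup A_j$ has at least $k+1$ elements and lies in $T_{ij}$. Therefore $T_{ij}=A_i\cup A_j$ and $|A_i\cap A_j|=k-1$.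

Put $S=A_1\cap A_2$, and write $A_1=S\cup\{x_1\}$, $A_2=S\cup\{x_2\}$. We claim that every $A_i$ has this form. Let $i\ge3$. If $A_i\subseteq T_{12}$, then $T_{1i}=A_1\cup A_i$ is a $(k+1)$-subset of $T_{12}$, so $T_{1i}=T_{12}$, which contradicts injectivity. Hence $A_i$ has an element $x_i\notin A_1\cup A_2$. Both $A_i\cap A_1$ and $A_i\cap A_2$ are $(k-1)$-subsets of the $(k-1)$-set $A_i\setminus\{x_i\}$, so both are equal to it. Thus $A_i\setminus\{x_i\}\subseteq A_1\cap A_2=S$, and equality holds because the sizes agree.

So $A_i=S\cup\{x_i\}$ for all $i$, the $x_i$ are distinct because the $A_i$ are, and $T_{ij}=S\cup\{x_i,x_j\}\in\mathcal{B}$. The vertices $x_1,\dots,x_r$ are pairwise adjacent in $G_S$.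
\end{proof}

In particular, a family in two adjacent levels is $\mathcal{O}_6$-free exactly when all its link graphs are triangle-free.

\section{Families defined by an up-set}\label{sec:upset}

From here to the end of Section~\ref{sec:prob}, $n\ge2$ and $k=\lfloor n/2\rfloor$. By \eqref{eq:chain}, a family in levels $k$ and $k+1$ is large when a random chain meets it often. The middle level meets every chain once. To do better, we want a family that still meets every chain, and meets a positive proportion of the chains twice. The first requirement can be built in. An \emph{up-set} is a family $\mathcal{U}\subseteq2^{[n]}$ that contains every superset of each of its members. Put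
\[
\mathcal{F}(\mathcal{U})=\Bigl\{A\in\tbinom{[n]}{k}: A\notin\mathcal{U}\Bigr\}\cup\Bigl\{T\in\tbinom{[n]}{k+1}: T\in\mathcal{U}\Bigr\},
\]
and let the \emph{gain} $\gamma(\mathcal{U})$ be the probability that a random maximal chain enters $\mathcal{U}$ exactly at step $k+1$, that is, that $C_k\notin\mathcal{U}$ and $C_{k+1}\in\mathcal{U}$.

\begin{lemma}\label{lem:gain}
For every up-set $\mathcal{U}$, $\ |\mathcal{F}(\mathcal{U})|\ge\bigl(1-\frac1{k+1}\bigr)\bigl(1+\gamma(\mathcal{U})\bigr)M_n$.
\end{lemma}

\begin{proof}
Every maximal chain meets $\mathcal{F}(\mathcal{U})$: if $C_k$ is not in the family, then $C_k\in\mathcal{U}$, so $C_{k+1}\in\mathcal{U}$ because $\mathcal{U}$ is an up-set, and $C_{k+1}$ is in the family. The chain meets the family twice exactly when $C_k\notin\mathcal{U}$ and $C_{k+1}\in\mathcal{U}$. So the left side of \eqref{eq:chain} equals $1+\gamma(\mathcal{U})$. We have $\binom{n}{k+1}/\binom nk=\frac{n-k}{k+1}$, which is $1$ for odd $n$ and $\frac{k}{k+1}$ for even $n$. Both levels thus have size at least $\frac{k}{k+1}M_n$, and the equality in \eqref{eq:chain} gives $1+\gamma(\mathcal{U})\le|\mathcal{F}(\mathcal{U})|\big/\bigl(\frac{k}{k+1}M_n\bigr)$.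
\end{proof}

In the link graph $G_S$ of $\mathcal{F}(\mathcal{U})$, the vertices are the elements that do not bring $S$ into $\mathcal{U}$, and the edges are the pairs of vertices that do so together. Two extreme examples show the tension between a large gain and sparse link graphs.

\begin{example}\label{ex:extremes}
If $\mathcal{U}=\{X:|X|\ge k+1\}$, then $\gamma(\mathcal{U})=1$, but $\mathcal{F}(\mathcal{U})$ consists of both levels and every $G_S$ is complete. If $\mathcal{U}=\{X:1\in X\}$, then no $G_S$ has an edge, since $1\notin S\cup\{x\}$ and $1\notin S\cup\{y\}$ give $1\notin S\cup\{x,y\}$. But the chain enters $\mathcal{U}$ when the element $1$ arrives, and this moment is uniform among the $n$ steps, so $\gamma(\mathcal{U})=1/n$.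
\end{example}

We need an up-set that a random chain enters within a bounded number of steps of the middle, as in the first example, and for which the cooperating pairs form no large clique, as in the second. Linear span has both features. Random vectors added one at a time to a space of dimension $m$ reach a given vector at about step $m$, and two vectors cooperate only when they satisfy a linear equation.

\section{The span construction}\label{sec:span}

Let $V$ be a finite-dimensional vector space over $\mathbb{F}_q$, let $0\ne w\in V$, and let $v=(v_1,\dots,v_n)$ be any sequence of vectors in $V$, with repetitions allowed. For $X\subseteq[n]$ write $\langle X\rangle=\mathrm{span}\{v_x:x\in X\}$, and put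
\[
\mathcal{U}_v=\{X\subseteq[n]: w\in\langle X\rangle\}.
\]
This is an up-set. The family $\mathcal{F}(\mathcal{U}_v)$ consists of the $k$-sets whose vectors do not span $w$ and the $(k+1)$-sets whose vectors do. The second up-set of Example~\ref{ex:extremes} is the case $v_1=w$, $v_2=\dots=v_n=0$.

\begin{example}\label{ex:three}
Let $n=3$, so $k=1$, the two levels together form one copy of $\mathcal{O}_6$, and the only link graph is $G_\emptyset$. Take $V=\mathbb{F}_2^2$ with basis $e_1,e_2$ and $w=e_1+e_2$. For $v=(e_1,e_2,e_1)$ no single vector spans $w$, the pairs $\{1,2\}$ and $\{2,3\}$ span it, and $\{1,3\}$ does not: the family has five of the six sets, and $G_\emptyset$ is the path $1,2,3$. For $v=(e_1,e_2,w)$ all three pairs span $w$, but so does $\{3\}$: again there are five sets, and now $3$ is not a vertex of $G_\emptyset$. In both cases $\gamma=\frac23$.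

No choice of $v$ gives all six sets. Over $\mathbb{F}_2$ the span of $v_x$ is $\{0,v_x\}$ and the span of $v_x,v_y$ is $\{0,v_x,v_y,v_x+v_y\}$. If $x$ and $y$ are vertices then $w\notin\{0,v_x,v_y\}$, so they are adjacent only if $w=v_x+v_y$. A triangle would give
\[
w=v_1+v_2=v_2+v_3=v_1+v_3 .
\]
The sum of these three equations is $3w=2(v_1+v_2+v_3)$, that is, $w=0$, which is false. The crown is excluded because $1+1+1\ne0$ in $\mathbb{F}_2$.
\end{example}

For general $n$ the set $S$ is not empty, and we remove it by passing to the quotient $V/\langle S\rangle$. For general $q$ the parity argument is replaced by counting lines in a plane: a $2$-dimensional space over $\mathbb{F}_q$ has $(q^2-1)/(q-1)=q+1$ one-dimensional subspaces, which we call lines.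

\begin{lemma}\label{lem:free}
For every choice of $V$, $w$ and $v_1,\dots,v_n$, the family $\mathcal{F}(\mathcal{U}_v)$ is $P_{q+1}$-free.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:link} it suffices to show that if $x_1,\dots,x_r$ are pairwise adjacent in $G_S$ and $r\ge3$, then $r\le q$. Let $\bar w$ and $u_i$ be the images of $w$ and $v_{x_i}$ in $V/\langle S\rangle$. A subspace of $V$ that contains $\langle S\rangle$ is the full preimage of its image, so $w\in\langle S\cup X\rangle$ if and only if $\bar w$ lies in the span of the images of the $v_x$, $x\in X$. The conditions for vertices and edges of $G_S$ thus read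
\begin{equation}\label{eq:lines}
\bar w\notin\mathrm{span}(u_i)\ \text{ for all } i,\qquad \bar w\in\mathrm{span}(u_i,u_j)\ \text{ for all } i\ne j .
\end{equation}
Let $i\ne j$. If $u_i\in\mathrm{span}(u_j)$, then $\mathrm{span}(u_i,u_j)=\mathrm{span}(u_j)$, and the two parts of \eqref{eq:lines} contradict each other. So $u_i\notin\mathrm{span}(u_j)$; in particular every $u_i$ is nonzero, and the lines $L_i=\mathrm{span}(u_i)$ are distinct. Also $\bar w\ne0$, and no $L_i$ equals $\mathrm{span}(\bar w)$, by the first part of \eqref{eq:lines}.

Let $E=\mathrm{span}(\bar w,u_1)$. It has dimension $2$ because $u_1\neq0$ and $\bar w\notin L_1$. For $j\ne1$ write $\bar w=\lambda u_1+\mu u_j$. Here $\mu\ne0$ because $\bar w\notin L_1$, so $u_j=\mu^{-1}(\bar w-\lambda u_1)\in E$. Thus $L_1,\dots,L_r$ and $\mathrm{span}(\bar w)$ are $r+1$ distinct lines in $E$, and $r+1\le q+1$.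
\end{proof}

\begin{remark}
The clique bound $r\le q$ is attained. If $u,w$ are independent, $v_s=0$ for $s\in S$, and $q$ elements outside $S$ carry the vectors $u+tw$ with $t\in\mathbb{F}_q$, then none of these vectors spans $w$, while any two differ by a nonzero multiple of $w$. For $q\ge3$ this produces triangles, so the crown requires the field $\mathbb{F}_2$.
\end{remark}

\section{The step at which $w$ enters the span}\label{sec:prob}

Lemma~\ref{lem:free} holds for all $v$, so we are free to choose $v$ to make the gain large. We choose $v_1,\dots,v_n$ independently and uniformly in $V=\mathbb{F}_q^m$ and compute the expected gain. Three counting facts are needed. Let $0\le d\le\min(j,m)$.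
\begin{enumerate}
\item[(a)] $V$ has $\prod_{i=0}^{d-1}\frac{q^m-q^i}{q^d-q^i}$ subspaces of dimension $d$: the numerator counts independent $d$-tuples in $V$, the denominator counts the ordered bases of one such subspace.
\item[(b)] A given $d$-dimensional subspace $W$ is the span of exactly $\prod_{i=0}^{d-1}(q^j-q^i)$ sequences of $j$ vectors: in a basis of $W$ such a sequence is a $d\times j$ matrix of rank $d$, that is, one with independent rows. This number does not depend on $W$, so the span of $j$ independent uniform vectors, conditioned on having dimension $d$, is a uniformly random $d$-dimensional subspace.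
\item[(c)] A uniformly random $d$-dimensional subspace $W$ contains $w$ with probability $\frac{q^d-1}{q^m-1}\le q^{d-m}$. Indeed, the law of $W$ is invariant under $GL(V)$, which is transitive on nonzero vectors, so the probability is the same for all $q^m-1$ nonzero vectors; and these probabilities add up to $|W|-1=q^d-1$.
\end{enumerate}

\subsection*{The choice of dimension}
We want $k$ random vectors to miss $w$ and $k+1$ random vectors to span it. If $m\ge k+2$, then by (b) and (c) the span of $k+1$ vectors contains $w$ with probability at most $q^{k+1-m}$. If $m\le k$, then $k$ vectors can miss $w$ only if they all lie in one of the $\frac{q^m-1}{q-1}$ hyperplanes of $V$, which has probability at most $\frac{q^{m-k}}{q-1}$. So $m-k$ must stay bounded for the expected gain to stay positive, and $m=k+1$ is the only choice for which it can approach $1$ as $q\to\infty$. We fix $m=k+1$.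

Let $J_k$ be the probability that, for independent uniform vectors $y_1,\dots,y_{k+1}$ in $V=\mathbb{F}_q^{k+1}$, the vector $w$ is not in $W=\mathrm{span}(y_1,\dots,y_k)$ but is in $\mathrm{span}(y_1,\dots,y_{k+1})$. Write
\[
\varphi_a=\prod_{i=1}^{a}(1-q^{-i})\quad(0\le a\le\infty),\qquad\text{so that}\qquad c_q=(q-1)\,\varphi_\infty\sum_{a\ge1}\frac{q^{-a^2}}{\varphi_{a-1}^2}.
\]
We use the inequality
\begin{equation}\label{eq:product}
\prod_i(1-t_i)\ge1-\sum_i t_i\qquad(0\le t_i\le1),
\end{equation}
which follows by induction on the number of factors. It gives $\varphi_\infty\ge\frac12\bigl(1-\sum_{i\ge2}2^{-i}\bigr)=\frac14$ for every $q\ge2$, so $\frac14\le\varphi_a\le1$ for all $a$.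

\begin{lemma}\label{lem:limit}
$\lim_{k\to\infty}J_k=c_q$.
\end{lemma}

\begin{proof}
We condition on the codimension $a$ of $W$ in $V$. Since $W$ is spanned by $k$ vectors, $1\le a\le k+1$. Let $p_k(a)$ be the probability of codimension $a$, and put $d=k+1-a$. By (a) and (b),
\[
p_k(a)=q^{-k(k+1)}\prod_{i=0}^{d-1}\frac{(q^k-q^i)(q^{k+1}-q^i)}{q^d-q^i}.
\]
Pulling out powers of $q$, we have
\[
\prod_{i=0}^{d-1}(q^k-q^i)=q^{kd}\frac{\varphi_k}{\varphi_{a-1}},\qquad
\prod_{i=0}^{d-1}(q^{k+1}-q^i)=q^{(k+1)d}\frac{\varphi_{k+1}}{\varphi_{a}},\qquad
\prod_{i=0}^{d-1}(q^d-q^i)=q^{d^2}\varphi_d .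
\]
The total exponent of $q$ is $-k(k+1)+kd+(k+1)d-d^2=-(k-d)(k+1-d)=-(a-1)a$. Hence
\begin{equation}\label{eq:rank}
p_k(a)=q^{-a(a-1)}\frac{\varphi_k\,\varphi_{k+1}}{\varphi_{a-1}\,\varphi_a\,\varphi_{k+1-a}}
\ \longrightarrow\ \frac{q^{-a(a-1)}\,\varphi_\infty}{\varphi_{a-1}\,\varphi_a}\qquad(k\to\infty,\ a \text{ fixed}).
\end{equation}

Given codimension $a$, facts (b) and (c) show that $w\notin W$ with probability
\[
1-\frac{q^{m-a}-1}{q^m-1}=\frac{q^m-q^{m-a}}{q^m-1}\ \longrightarrow\ 1-q^{-a}.
\]
Now fix a subspace $W$ of codimension $a$ with $w\notin W$. Then $w\in W+\mathbb{F}_q\,y_{k+1}$ if and only if $w=u+\lambda y_{k+1}$ with $u\in W$ and $\lambda\ne0$, that is, if and only if $y_{k+1}$ lies in one of the cosets $W+\nu w$ with $\nu\neq0$. These $q-1$ cosets are distinct because $w\notin W$, each has $q^{m-a}$ elements, and $y_{k+1}$ is independent of $W$. The probability is therefore $(q-1)q^{-a}$, and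
\begin{equation}\label{eq:J}
J_k=\sum_{a=1}^{k+1}p_k(a)\cdot\frac{q^m-q^{m-a}}{q^m-1}\cdot(q-1)q^{-a}.
\end{equation}
For fixed $a$ the $a$-th term tends to
\[
\frac{q^{-a(a-1)}\varphi_\infty}{\varphi_{a-1}\varphi_a}\,(1-q^{-a})(q-1)q^{-a}=(q-1)\,\varphi_\infty\frac{q^{-a^2}}{\varphi_{a-1}^2},
\]
since $\varphi_a=\varphi_{a-1}(1-q^{-a})$. The last two factors in \eqref{eq:J} are probabilities, so the $a$-th term is at most $p_k(a)\le 4^3q^{-a(a-1)}$, a summable bound that does not depend on $k$. Dominated convergence for series gives $J_k\to c_q$.
\end{proof}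

As a check on \eqref{eq:J}, take $q=2$ and $k=1$, the setting of Example~\ref{ex:three}. If $y_1=0$ we need $y_2=w$; if $y_1=e_1$ we need $y_2\in\{w,e_2\}$; if $y_1=e_2$ we need $y_2\in\{w,e_1\}$; and $y_1=w$ is excluded. So $J_1=\frac14\cdot\frac14+2\cdot\frac14\cdot\frac12=\frac5{16}$. Formula \eqref{eq:J} gives $\frac34\cdot\frac23\cdot\frac12+\frac14\cdot1\cdot\frac14=\frac5{16}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V=\mathbb{F}_q^{k+1}$ and let $v_1,\dots,v_n$ be independent and uniform in $V$. For a fixed maximal chain, the vectors $v_x$ with $x\in C_{k+1}$ are $k+1$ independent uniform vectors, so the event ``$C_k\notin\mathcal{U}_v$ and $C_{k+1}\in\mathcal{U}_v$'' has probability $J_k$. Averaging over chains gives $\mathbb{E}\,\gamma(\mathcal{U}_v)=J_k$, so some $v$ has $\gamma(\mathcal{U}_v)\ge J_k$. For this $v$ the family $\mathcal{F}(\mathcal{U}_v)$ is $P_{q+1}$-free by Lemma~\ref{lem:free}, and Lemma~\ref{lem:gain} yields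
\[
\mathrm{La}(n,P_{q+1})\ge\Bigl(1-\frac1{k+1}\Bigr)(1+J_k)\,M_n .
\]
By Lemma~\ref{lem:limit}, $\liminf\mathrm{La}(n,P_{q+1})/M_n\ge1+c_q$.

It remains to estimate $c_q$. All terms of the series are positive, and the term $a=1$ gives $c_q\ge(1-\frac1q)\varphi_\infty\ge\frac12\cdot\frac14=\frac18>0$. By \eqref{eq:product}, $\varphi_\infty\ge1-\frac1{q-1}$, so
\[
c_q\ge\frac{q-1}{q}\cdot\frac{q-2}{q-1}=1-\frac2q .
\]
For $q=2$ we have $\varphi_0,\dots,\varphi_3=1,\frac12,\frac38,\frac{21}{64}$, and the first four terms of the series add up to
\[
\frac12+\frac14+\frac1{72}+\frac1{7056}>0.76403 .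
\]
Applying \eqref{eq:product} to the factors with $i\ge7$, whose $t_i$ add up to $2^{-6}$, gives
\[
\varphi_\infty\ge\frac{1\cdot3\cdot7\cdot15\cdot31\cdot63}{2^{21}}\cdot\frac{63}{64}=\frac{38757285}{2^{27}}>0.28876 .
\]
Hence $c_2>0.28876\cdot0.76403>0.2206$.
\end{proof}

\section{Posets of height two}\label{sec:height}

For an antichain, \eqref{eq:chain} gives the bound $M_n$ because a chain meets the family at most once. To prove Theorem~\ref{thm:height} we split a $P$-free family into two parts that are nearly antichains: in one part every set has few supersets in the family, in the other every set has few subsets. A random chain through a set $X$ is unlikely to hit any of a bounded number of supersets of $X$, provided that $X$ is far from the top and the supersets differ from $[n]$.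

\begin{lemma}\label{lem:few}
Let $n>4p$, let every member of $\mathcal{F}\subseteq2^{[n]}$ have size at most $3n/4$, and let $\mathcal{G}$ be the set of those $X\in\mathcal{F}$ that have fewer than $p$ strict supersets in $\mathcal{F}$. Then $|\mathcal{G}|\le M_n/(1-4p/n)$.
\end{lemma}

\begin{proof}
Let $X\in\mathcal{G}$ and let $Y\in\mathcal{F}$ be a strict superset of $X$. Given that the random chain contains $X$, the set $C_{|Y|}\setminus X$ is a uniformly random subset of size $|Y|-|X|$ of $[n]\setminus X$, so the chain contains $Y$ with probability $\binom{n-|X|}{|Y|-|X|}^{-1}$. Since $|X|<|Y|<n$ and $\binom Nj\ge N$ for $1\le j\le N-1$, this is at most $\frac1{n-|X|}\le\frac4n$. By the union bound over the fewer than $p$ choices of $Y$, the event ``$X$ is the largest member of $\mathcal{F}$ on the chain'' has probability at least $\binom n{|X|}^{-1}(1-4p/n)\ge(1-4p/n)/M_n$. These events are disjoint for different $X\in\mathcal{G}$, so $|\mathcal{G}|\,(1-4p/n)/M_n\le1$.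
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:height}]
Let $p=|P|$, and let $K_{p,p}$ be the poset with $p$ lower and $p$ upper elements in which every lower element is below every upper one. If $x<y$ in $P$, then $y$ is not minimal, and $x$ is minimal because $P$ has no chain of three elements. So an injection that sends minimal elements to lower elements and all others to upper elements is order-preserving, and $K_{p,p}$ contains $P$. By \eqref{eq:monotone} it suffices to bound a $K_{p,p}$-free family $\mathcal{F}$.

First discard the sets whose size is outside $[n/4,3n/4]$. To count them, note that for $j\le n/4$ we have $(\frac14)^j(\frac34)^{n-j}\ge(\frac14)^{n/4}(\frac34)^{3n/4}=\rho^{-n}$ with $\rho=4\cdot3^{-3/4}$. The binomial theorem gives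
\[
1\ge\sum_{j\le n/4}\binom nj\Bigl(\frac14\Bigr)^j\Bigl(\frac34\Bigr)^{n-j}\ge\rho^{-n}\sum_{j\le n/4}\binom nj ,
\]
and by symmetry at most $2\rho^n$ sets are discarded. Here $\rho<2$ because $16<27$, while $M_n\ge2^n/(n+1)$, so $2\rho^n=o(M_n)$.

Assume now that all members of $\mathcal{F}$ have size in $[n/4,3n/4]$. If some $Y\in\mathcal{F}$ had $p$ strict subsets and $p$ strict supersets in $\mathcal{F}$, these $2p$ distinct sets would form a copy of $K_{p,p}$. Hence $\mathcal{F}=\mathcal{F}_u\cup\mathcal{F}_d$, where the members of $\mathcal{F}_u$ have fewer than $p$ strict supersets in $\mathcal{F}$ and those of $\mathcal{F}_d$ have fewer than $p$ strict subsets in $\mathcal{F}$. Lemma~\ref{lem:few} bounds $|\mathcal{F}_u|$. Applied to the family of complements $[n]\setminus X$, $X\in\mathcal{F}$, which have size at most $3n/4$ and in which inclusions are reversed, it bounds $|\mathcal{F}_d|$. Together, $|\mathcal{F}|\le 2M_n/(1-4p/n)$, and the first statement follows.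

Consequently the supremum in the second statement is at most $2$. The posets $P_{q+1}$ have height $2$ and $e(P_{q+1})=1$, and Theorem~\ref{thm:main} gives $\liminf\mathrm{La}(n,P_{q+1})/M_n\ge2-\frac2q$ for arbitrarily large $q$. So the supremum equals $2$.
\end{proof}

\begin{remark}
The bound $2$ is attained by single posets: two distinct $k$-sets lie in at most one common $(k+1)$-set, so two adjacent levels are $K_{2,2}$-free and $\pi(K_{2,2})=2$. Without the height hypothesis the bound fails, since a chain with four elements has $\pi=3$.
\end{remark}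

\section{Crown-free families in the two middle levels}\label{sec:mantel}

In two adjacent levels, crown-free means that link graphs are triangle-free, and Mantel's theorem says that a triangle-free graph on $a$ vertices has at most $a^2/4$ edges. So if the lower part of the family is dense, the link graphs have many vertices, and many sets of the upper level must be missing. The crown looks the same upside down, so the same holds with the levels exchanged. Adding the two inequalities gives Proposition~\ref{prop:twolevel}.

We use Mantel's theorem in the following form. Let $Z$ be a set of $N\ge2$ points and let $G$ be a triangle-free graph whose vertex set is a subset of $Z$ of size $a=\theta N$. At least $\binom a2-\frac{a^2}4=\frac{a^2}4-\frac a2$ pairs of vertices are not edges. As a proportion of all $\binom N2$ pairs in $Z$, this is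
\begin{equation}\label{eq:mantel}
\frac{\theta^2N}{2(N-1)}-\frac{\theta}{N-1}\ \ge\ \frac{\theta^2}2-\frac1{N-1}.
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:twolevel}]
Let $n\ge3$ and $\mathcal{F}=\mathcal{A}\cup\mathcal{B}$ with $\mathcal{A}$ in level $k$ and $\mathcal{B}$ in level $k+1$. Put $\alpha=|\mathcal{A}|/\binom nk$ and $\beta=|\mathcal{B}|/\binom n{k+1}$.

Let $S$ be a uniformly random $(k-1)$-set, $Z=[n]\setminus S$, $N=n-k+1$, and let $\alpha_SN$ be the number of vertices of $G_S$. If $x$ is a uniform point of $Z$, then $S\cup\{x\}$ is a uniform $k$-set, so $\mathbb{E}\,\alpha_S=\alpha$. If $\{x,y\}$ is a uniform pair in $Z$, then $S\cup\{x,y\}$ is a uniform $(k+1)$-set, which lies outside $\mathcal{B}$ with probability $1-\beta$. The graph $G_S$ is triangle-free by Lemma~\ref{lem:link}, and two nonadjacent vertices $x,y$ of $G_S$ have $S\cup\{x,y\}\notin\mathcal{B}$. By \eqref{eq:mantel} and Jensen's inequality $\mathbb{E}\,\alpha_S^2\ge(\mathbb{E}\,\alpha_S)^2$,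
\[
1-\beta\ \ge\ \frac12\,\mathbb{E}\,\alpha_S^2-\frac1{n-k}\ \ge\ \frac{\alpha^2}2-\frac1{n-k}.
\]

Now let $U$ be a uniformly random $(k+2)$-set, $Z=U$ and $N=k+2$. Let $H_U$ be the graph whose vertices are the $x\in U$ with $U\setminus\{x\}\in\mathcal{B}$, with $x,y$ adjacent when $U\setminus\{x,y\}\in\mathcal{A}$. If $x_1,x_2,x_3$ were a triangle, the map that sends $I\in P_3$ to $(U\setminus\{x_1,x_2,x_3\})\cup\{x_i:i\in I\}$ would be a copy of $P_3=\mathcal{O}_6$ in $\mathcal{F}$: pairs go to the sets $U\setminus\{x\}\in\mathcal{B}$ and singletons to the sets $U\setminus\{x,y\}\in\mathcal{A}$. So $H_U$ is triangle-free. Removing a uniform point from $U$ gives a uniform $(k+1)$-set and removing a uniform pair gives a uniform $k$-set. Hence the expected proportion of points of $U$ that are vertices is $\beta$, the expected proportion of pairs with $U\setminus\{x,y\}\notin\mathcal{A}$ is $1-\alpha$, and \eqref{eq:mantel} with Jensen's inequality gives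
\[
1-\alpha\ \ge\ \frac{\beta^2}2-\frac1{k+1}.
\]

Put $s=\alpha+\beta$ and $\varepsilon=\frac1{n-k}+\frac1{k+1}\le\frac4n$. Adding the two inequalities and using $\alpha^2+\beta^2\ge s^2/2$, we get $2-s\ge\frac{s^2}4-\varepsilon$, that is, $(s+2)^2\le12+4\varepsilon$. Therefore
\[
s\le\sqrt{12+4\varepsilon}-2\le2(\sqrt3-1)+\frac{\varepsilon}{\sqrt3}.
\]
Finally $|\mathcal{F}|=\alpha\binom nk+\beta\binom n{k+1}\le sM_n$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{diamonds}
\emph{Searching For Diamonds},
\texttt{http://www.math.sc.edu/\%7Egriggs/EuroComb20110831Katona.pdf}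

\end{thebibliography}
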